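# Majority in monotone networks of fixed width

## 1. Majority of three bits, in width two and in width one

Take three bits and ask whether at least two of them are $1$. Here is a directed graph that answers the question. A vertex $(i,j)$ is to be read as "among the first $i$ bits I have collected $j$ ones". The vertices are arranged in levels
$$V_0=\{(0,0)\},\quad V_1=\{(1,0),(1,1)\},\quad V_2=\{(2,1),(2,2)\},\quad V_3=\{(3,2)\}.$$
There are four labeled edges,
$$(0,0)\xrightarrow{x_1}(1,1),\qquad (1,0)\xrightarrow{x_2}(2,1),\qquad (1,1)\xrightarrow{x_2}(2,2),\qquad (2,1)\xrightarrow{x_3}(3,2),$$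
and three unlabeled edges $(0,0)\to(1,0)$, $(1,1)\to(2,1)$, $(2,2)\to(3,2)$. An unlabeled edge may always be used, and an edge labeled $x_i$ may be used when $x_i=1$. There are exactly three paths from $(0,0)$ to $(3,2)$. They carry the label sets $\{x_1,x_2\}$, $\{x_1,x_3\}$, $\{x_2,x_3\}$. So a usable path exists iff at least two bits are $1$. The graph has four labeled edges and at most two vertices per level.

Can one manage with one vertex per level? Put a single vertex on each of four levels and join consecutive levels by two parallel labeled edges, labeled $x_1,x_2$, then $x_1,x_3$, then $x_2,x_3$. A usable path exists iff $(x_1\vee x_2)(x_1\vee x_3)(x_2\vee x_3)=1$, which is again the majority. Now there are six labeled edges.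

**Definition (network, size, width).** A switching-and-rectifier network is a directed acyclic graph with two distinguished vertices $s,t$. Some edges (contacts) are labeled by literals $x_i$ or $\neg x_i$, $1\le i\le n$; the other edges (rectifiers) are unlabeled; parallel edges are allowed. It computes the function $f$ with $f(a)=1$ iff there is a directed path from $s$ to $t$ all of whose labels are satisfied by $a$. Its size is the number of contacts. It is monotone if no label is negated. It has width $w$ if its vertices can be partitioned into levels $V_0,\dots,V_\ell$ with $s\in V_0$, $t\in V_\ell$, every edge going from some $V_i$ to $V_{i+1}$, and $|V_i|\le w$ for all $i$. For a monotone $f$, $RS_{+,w}(f)$ is the minimum size of a monotone width-$w$ network computing $f$, and $\infty$ if there is none.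

Let $MAJ_n(x)=1$ iff $\sum_i x_i\ge n/2$, and $Th^n_k(x)=1$ iff $\sum_i x_i\ge k$, so $MAJ_n=Th^n_k$ with $k=\lceil n/2\rceil$. Consider how the two constructions grow.

The counting network for $MAJ_n$ keeps the vertices $(i,j)$ from which $(n,k)$ can still be reached: $\max(0,\,i-(n-k))\le j\le\min(k,i)$. The number of such $j$ is at most $\min(k,n-k)+1=\lfloor n/2\rfloor+1$. A contact $(i,j)\to(i+1,j+1)$ is described by $j\in\{0,\dots,k-1\}$ and $i-j\in\{0,\dots,n-k\}$. So the size is $k(n-k+1)$: quadratic size, but width growing with $n$.

Width one is the other extreme, and there everything can be computed. A width-one monotone network is an AND over its layers, and each layer is an OR of variables (or the constant $1$, if it has a rectifier). So it is a monotone CNF, and size counts occurrences of variables. Each clause of a CNF for $MAJ_n$ must be true on every input with $k$ ones, so it contains at least $n-k+1$ variables. For each set $Z$ of $n-k+1$ variables, the input that is $0$ on $Z$ and $1$ elsewhere has $k-1$ ones. Hence some clause is false on it and lies inside $Z$, so that clause is exactly $\bigvee_{i\in Z}x_i$.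 Conversely the AND of all these clauses is $MAJ_n$. Therefore
$$RS_{+,1}(MAJ_n)=(n-k+1)\binom{n}{k-1},\qquad k=\lceil n/2\rceil ,$$
which is $6$ for $n=3$ and exponential in general.

So width one is exponentially expensive and width $\lfloor n/2\rfloor+1$ is cheap. What happens for width $2$, or $10$, or any fixed width, as $n\to\infty$? Majority itself is an easy monotone function: if $L_+$ denotes monotone formula size, it is known that $L_+(MAJ_n)\le n^{O(1)}$. The following problem of M. Sipser is taken from the paper "Lower Bounds for Deterministic and Nondeterministic Branching Programs": is it true that for any fixed $w$, $RS_{+,w}(MAJ_n)\ge n^{\omega(1)}$?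

One classical fact tells us what a proof must use. By Barrington's theorem, functions with polynomial-size formulas are computed by width-$5$ permutation branching programs of polynomial length. Such a program is a width-$5$ network if negated labels are allowed. So without monotonicity the answer would be no, and any proof must show where monotonicity enters.

## 2. Lower bounds, the right exponent, and all thresholds

The answer to the problem is yes: for every fixed $w$, $RS_{+,w}(MAJ_n)\ge 2^{n^{\Omega_w(1)}}$. In detail:

**Theorem 1.** For every $w$ there is $c_w>0$ with $RS_{+,w}(MAJ_n)\ge 2^{c_w n^{1/2^w}}$ for all $n\ge2$.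

**Theorem 2.** There is an absolute constant $C$ with $RS_{+,w}(MAJ_n)\ge 2^{\,2^{-Cw}n^{1/(2w)}}$ for all $w\ge1$, $n\ge2$. Hence, for an absolute $\varepsilon>0$, monotone networks of width $w\le\varepsilon\sqrt{\log_2 n}$ for $MAJ_n$ have superpolynomial size.

**Theorem 3.** There is an absolute $K$ with $RS_{+,2q+1}(MAJ_n)\le 2^{4q\,n^{K/q}}$ for all $q\ge1$, $n\ge2$; and width $O(\log n)$ suffices for polynomial size. For $1\le k(n)\le n$, the threshold function $Th^n_{k(n)}$ has monotone networks of bounded width and polynomial size if and only if $\min(k(n),n-k(n))\le(\log n)^{O(1)}$.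

Theorem 1 already answers the problem. Theorem 2 improves the exponent from $1/2^w$ to $1/(2w)$, and Theorem 3 shows that an exponent of order $1/w$ is correct. In the lower bounds we write the network as a long product of small Boolean matrices, apply random restrictions, and show that all interval products become shallow decision trees, while majority does not.

## 3. Normal form, decision trees and restrictions

**Normal form.** The purpose is to replace the network by a matrix product whose length is controlled by its size. Let a monotone width-$w$ network of size $S$ compute $MAJ_n$, $n\ge2$. Since $1\le\lceil n/2\rceil\le n$, $MAJ_n$ depends on all variables, so every variable labels a contact and $S\ge n\ge2$. Add isolated vertices so that every level has exactly $w$ vertices. Call the edges from $V_{i-1}$ to $V_i$ layer $i$. Replace each maximal run of consecutive layers without contacts by one layer, with a rectifier $u\to v$ iff $v$ is reachable from $u$ through the run. This changes neither the function, nor the width, nor the contacts. Now no two consecutive layers are free of contacts and at most $S$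 layers have contacts, so $1\le\ell\le2S+1$.

For an input $x$ let $G_x$ be the active graph: all rectifiers, and all contacts with satisfied label. Let $A_i(x)$ be the Boolean $V_{i-1}\times V_i$ matrix of active edges of layer $i$. Each entry is the constant $1$ or an OR of a possibly empty set of variables. For $0\le p\le q\le\ell$ put
$$M_{p,q}(x)=A_{p+1}(x)\cdots A_q(x)\quad\text{(Boolean product)},\qquad M_{p,p}=I .$$
This is the reachability matrix from $V_p$ to $V_q$ in $G_x$. It is monotone in $x$, and $MAJ_n(x)=M_{0,\ell}(x)[s,t]$.

**Decision trees.** For a function $g$ on $\{0,1\}^n$ with values in a finite set, $DT(g)$ is the minimum depth of a decision tree for $g$. A width-$r$ DNF is an OR of any number of terms, each with at most $r$ literals. We use four elementary facts.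

- Any function of $g_1,\dots,g_m$ has $DT\le\sum_i DT(g_i)$: run the trees one after another.
- A predicate with $DT\le r$ is a width-$r$ DNF: take one term for each leaf labeled $1$.
- An OR of width-$r$ DNFs is a width-$r$ DNF, however many there are.
- The inputs reaching a leaf form a subcube, and a subcube has a least element (set all unqueried variables to $0$).

**Restrictions.** In $\rho\in R_p$ each variable independently stays free with probability $p$ and is set to $0$ and to $1$ with probability $\frac{1-p}2$ each. Composing independent $R_p$ and $R_{p'}$ gives $R_{pp'}$. Restricting never increases $DT$. The textbook tool is the following (Håstad 1986; in this form O'Donnell, *Analysis of Boolean Functions*, 2014, §4.4).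

**Switching Lemma.** If $F$ is a width-$r$ DNF and $\rho\in R_p$, then $\Pr[DT(F|_\rho)\ge s]\le(c_0pr)^s$ for an absolute constant $c_0$; $c_0=5$ works, and we fix $c_0=5$.

The bound does not depend on the number of terms. So to make a predicate shallow it is enough to write it as an OR, of any length, of predicates that are already shallow. We shall call such a description existential.

**Round 0.** The purpose is to make single layers shallow. Let $t\ge1$ be an integer parameter and apply $\rho\in R_{1/2}$. An OR of $m\le t$ variables has $DT\le t$. An OR of $m>t$ variables becomes the constant $1$ unless none of its variables is set to $1$, which has probability $(3/4)^m\le(3/4)^t$. There are at most $w^2\ell$ entries, so except with probability at most $w^2\ell(3/4)^t$,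
$$DT(A_i)\le w^2t\quad\text{for all }i. \tag{1}$$

**Lemma 1 (majority does not collapse).** If $\Pr_{\rho\in R_P}[DT(MAJ_n|_\rho)>\Delta]<\frac1{2(n+1)}$, then $n\le(8+4\Delta)/P$.

*Proof.* If $Pn<8$ we are done; let $Pn\ge8$. Let $m$ be the number of free variables. By Chernoff, $\Pr[m<Pn/2]\le e^{-Pn/8}\le e^{-1}<\frac12$. Given the set of free variables, the number of variables set to $1$ is $\mathrm{Bin}(n-m,\frac12)$. It takes at most $n+1$ values, so it equals its mode $\lfloor(n-m)/2\rfloor$ with probability at least $\frac1{n+1}$. So with probability at least $\frac1{2(n+1)}$ both $m\ge Pn/2$ and this balance hold. By hypothesis some $\rho$ satisfies both and also $DT(MAJ_n|_\rho)\le\Delta$. For it, $MAJ_n|_\rho$ is the threshold-$k$ function on $m$ variables with $k=\lceil n/2\rceil-\lfloor(n-m)/2\rfloor$. Here $k\ge\frac n2-\frac{n-m}2=\frac m2$ and $k\le\frac{n+1}2-\frac{n-m-1}2=\frac m2+1\le m$, since $m\ge Pn/2\ge4$. On the all-ones input the tree answers $1$, because $k\le m$. It must have queried at least $k$ variables: otherwise setting the unqueried ones to $0$ leaves fewer than $k$ ones and leads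 to the same leaf. So $\Delta\ge k\ge m/2\ge Pn/4$. $\square$

The task is now to choose restrictions under which $M_{0,\ell}$ becomes shallow.

## 4. A rank that can only fall

We want to know $M_{p,q}$ for all intervals at once, and we go by induction on a measure of how much information the product still transmits.

**Definition (row space, kernel, rank).** For a Boolean $w\times w$ matrix $M$ let $Row(M)=\{vM:v\in\{0,1\}^w\}$, $\ker M=\{(v,v'):vM=v'M\}$, and $r(M)=|Row(M)|\in\{1,\dots,2^w\}$. So $r(M)$ is the number of classes of the equivalence relation $\ker M$.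

Since $0M=0$, we have $r(M)=1$ iff $M=0$. Example: for $M=\begin{pmatrix}1&1\\0&1\end{pmatrix}$ the row space is $\{00,11,01\}$, so $r(M)=3$, and the kernel identifies $10$ with $11$ and nothing else. For $w=2$ the two permutation matrices have $r=4$, the four matrices with three ones have $r=3$, the zero matrix has $r=1$, and all others have $r=2$.

**Lemma 2.**

1. $Row(AM)\subseteq Row(M)$, with equality iff $r(AM)=r(M)$. Also $\ker(MB)\supseteq\ker M$, with equality iff $r(MB)=r(M)$. In particular $r(AM)\le r(M)$ and $r(MB)\le r(M)$.
2. If $r(AM)=r(M)=r(MB)$, then $r(AMB)=r(M)$.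

*Proof.* (1) $v(AM)=(vA)M$ gives the inclusion, and finite sets $X\subseteq Y$ are equal iff they have the same size. If $vM=v'M$ then $vMB=v'MB$, so the partition $\ker(MB)$ is coarser than $\ker M$; it is the same partition iff the numbers of classes agree. (2) By (1), $Row(AM)=Row(M)$. So $Row(AMB)=Row(AM)B=Row(M)B=Row(MB)$, which has $r(M)$ elements. $\square$

For $1\le k\le2^w+1$ define
$$T_k(p,q)(x)=\begin{cases}M_{p,q}(x)&\text{if } r(M_{p,q}(x))\ge k,\\ \bot&\text{otherwise.}\end{cases}$$
For $k=2^w+1$ this is always $\bot$, and for $p=q$ it is constant because $M_{p,p}=I$. Knowing $T_2(0,\ell)$ means knowing $M_{0,\ell}$, since $\bot$ then means $0$. So we go down from $k=2^w+1$ to $k=2$, one value at a time. For one step we need descriptions of rank-$k$ products in terms of $T_{k+1}$.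

**Lemma 3 (existential descriptions).** Fix $x$, $p<q$ and $1\le k\le2^w$.

(a) $r(M_{p,q})<k$ iff there are $p\le a<b\le q$ such that either $b=a+1$ and $r(A_b)<k$; or $b\ge a+2$, $T_{k+1}(a+1,b-1)\ne\bot$ and $r(A_{a+1}M_{a+1,b-1}A_b)<k$.

(b) If $r(M_{p,q})=k$ and $Z$ is a kernel, then $\ker M_{p,q}=Z$ iff there is $g\in(p,q]$ with ($g=p+1$ or $T_{k+1}(p,g-1)\ne\bot$) such that $N=M_{p,g-1}A_g$ has $r(N)=k$ and $\ker N=Z$.

(c) If $r(M_{p,q})=k$ and $Y$ is a row space, then $Row(M_{p,q})=Y$ iff there is $g\in[p,q)$ with ($g=q-1$ or $T_{k+1}(g+1,q)\ne\bot$) such that $N=A_{g+1}M_{g+1,q}$ has $r(N)=k$ and $Row(N)=Y$.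

*Proof.* (a) If such $a,b$ exist, then $r(M_{a,b})<k$ and $M_{p,q}=M_{p,a}M_{a,b}M_{b,q}$ has rank $<k$ by Lemma 2(1). Conversely let $[a,b]\subseteq[p,q]$ be a shortest interval with $r(M_{a,b})<k$; then $a<b$, as $r(I)=2^w\ge k$. If $b=a+1$ we are in the first case. Let $b\ge a+2$. Minimality gives $r(M_{a,b-1})\ge k$ and $r(M_{a+1,b})\ge k$, hence $r(M_{a+1,b-1})\ge k$ by Lemma 2(1). If $r(M_{a+1,b-1})$ were equal to $k$, then both one-sided extensions would also have rank exactly $k$, and Lemma 2(2) would give $r(M_{a,b})=k$, a contradiction. So $r(M_{a+1,b-1})\ge k+1$, i.e. $T_{k+1}(a+1,b-1)\ne\bot$.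

(b) Here $N=M_{p,g}$. Every $g$ with $r(M_{p,g})=k$ has $\ker M_{p,g}=\ker M_{p,q}$, by Lemma 2(1) applied to $M_{p,q}=M_{p,g}M_{g,q}$. This gives "if". For "only if", let $g>p$ be least with $r(M_{p,g})\le k$; it exists since $q$ qualifies. Its rank is at least $r(M_{p,q})=k$, so it is $k$. If $g>p+1$, minimality gives $r(M_{p,g-1})\ge k+1$.

(c) Here $N=M_{g,q}$. Every $g$ with $r(M_{g,q})=k$ has $Row(M_{g,q})=Row(M_{p,q})$, since $M_{p,q}=M_{p,g}M_{g,q}$. The largest $g<q$ with $r(M_{g,q})\le k$ exists, has rank $k$, and satisfies the side condition, as before. $\square$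

Each right-hand side is an OR, over $(a,b)$ or over $g$, of predicates determined by one value of $T_{k+1}$ and at most two layers. If $T_{k+1}$ and the layers are shallow, the Switching Lemma applies.

## 5. Parity, and the permutation that kernel and row space do not see

It is tempting to believe that we are nearly done: after one more restriction we can decide by a shallow tree whether $r(M_{p,q})<k$, and if the rank is exactly $k$, we can find the kernel and the row space. What is still missing is the matrix. The kernel names $k$ classes, the row space names $k$ vectors, and the matrix is a bijection between them, about which Lemma 3 says nothing.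

The gap is real. Take width two with $A_i=I$ if $x_i=0$ and $A_i=\begin{pmatrix}0&1\\1&0\end{pmatrix}$ if $x_i=1$: straight edges labeled $\neg x_i$, crossing edges labeled $x_i$. Every interval product is a permutation matrix, so every rank is $4$, every kernel is the equality relation, every row space is $\{0,1\}^2$, and all the predicates of Lemma 3 are constant. Yet $M_{0,n}$ is the swap iff $x_1+\dots+x_n$ is odd, and after a restriction leaving $m$ variables free this has decision-tree depth $m$. This group part is what Barrington's theorem lives on. The argument so far has not used monotonicity.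

With monotone labels the picture is different. Suppose, in width two, that $M_{p,q}(x)$ has rank $4$ for all $x$ in a subcube $Q$ with least point $y$. Then $M_{p,q}(y)\le M_{p,q}(x)$ entrywise, and both are permutation matrices. A permutation matrix that lies below another one equals it, so $M_{p,q}$ is constant on $Q$. The same happens for every rank.

**Lemma 4 (monotone rigidity).** If $M\le M'$ entrywise, $Row(M)=Row(M')$ and $\ker M=\ker M'$, then $M=M'$.

*Proof.* Let $X=Row(M)=Row(M')$. Since the kernels agree, $\varphi:vM\mapsto vM'$ is a well-defined bijection $X\to X$. Since $M\le M'$, we have $y\le\varphi(y)$ for all $y\in X$. As $X$ is finite, $\varphi^N=\mathrm{id}$ for some $N\ge1$, and $y\le\varphi(y)\le\dots\le\varphi^N(y)=y$. So $\varphi=\mathrm{id}$, hence $vM=vM'$ for all $v$. Taking unit vectors $v$ gives $M=M'$. $\square$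

## 6. Theorem 1: one restriction for each value of the rank

Put
$$D=2^w(1+2^{w^2+1}),\qquad E=D+2w^2,\qquad \pi=\frac1{2c_0Et},$$
and $D_{2^w+1}=0$, $D_k=D_{k+1}+1+2^{w^2+1}$. For $k\ge2$ we have $D_k\le(2^w-1)(1+2^{w^2+1})\le D$. Apply round 0 and assume (1). Then for $k=2^w,2^w-1,\dots,2$ apply a fresh $\rho\in R_\pi$. The invariant after the round for $k$ is
$$DT(T_k(p,q))\le D_kt\quad\text{for all }p\le q. \tag{2}$$
Before the first of these rounds it holds for $k=2^w+1$, since $T_{2^w+1}$ is constant. All functions are understood as restricted by everything applied so far; Lemma 3 holds pointwise, so it survives restriction.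

**Step 1: the predicates of Lemma 3 become shallow.** Assume (2) for $k+1$. On the right of (a), each alternative is determined by $A_{a+1}$, $A_b$ and $T_{k+1}(a+1,b-1)$ (if the latter is not $\bot$, it is the matrix $M_{a+1,b-1}$). So it has $DT\le(D_{k+1}+2w^2)t\le Et$. On the right of (b) and (c), each alternative is determined by one value of $T_{k+1}$ and one layer, with an even smaller bound. Hence the right-hand sides of (a), of (b) for each $Z$, and of (c) for each $Y$, are DNFs of width at most $Et$. There are $2^{w^2}$ matrices, so at most $2^{w^2}$ kernels and at most $2^{w^2}$ row spaces. By the Switching Lemma with $s=t$, each of these predicates has $DT\ge t$ after $\rho$ with probability at most $(c_0\pi Et)^t=2^{-t}$. So all of them, for all $p<q$, have $DT\le t$, except with probability at most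
$$(\ell+1)^2(1+2^{w^2+1})2^{-t}. \tag{3}$$

**Step 2: a shallow tree for $T_k(p,q)$.** For $p=q$ it is constant; let $p<q$. Run the tree of $T_{k+1}(p,q)$; if the value is not $\bot$, it is $M_{p,q}$, and we output it. Otherwise run the tree for (a); if $r(M_{p,q})<k$, output $\bot$. Otherwise $r(M_{p,q}(x))=k$ for every $x$ that reaches this point, and we run all trees for (b) and (c). At the resulting leaf, with subcube $Q$ and least point $y$, the matrices $M_{p,q}(x)$, $x\in Q$, all have rank $k$, the same kernel and the same row space. Moreover $M_{p,q}(y)\le M_{p,q}(x)$ by monotonicity. By Lemma 4, $M_{p,q}$ is constant on $Q$, and the leaf outputs this constant. The depth is at most $D_{k+1}t+t+2\cdot2^{w^2}t=D_kt$, which is (2) for $k$.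

**Step 3: the parameters.** After the round for $k=2$, $T_2(0,\ell)$ determines $M_{0,\ell}$, so $DT(MAJ_n|_\rho)\le Dt$. The composed restriction is in $R_P$ with $P=\frac12\pi^{2^w-1}$. The bound (3) holds for every outcome of the earlier rounds that satisfies the invariants, so the total failure probability is at most
$$w^2\ell\left(\tfrac34\right)^t+2^w(\ell+1)^2(1+2^{w^2+1})2^{-t}.$$
Put $t=\lceil C_w\log_2(2S)\rceil$ and $\Lambda=2S\ge4$. Then $\ell+1\le2S+2\le2\Lambda$ and $2(n+1)\le2\Lambda$. With $B_w=2w^2+2^{w+2}(1+2^{w^2+1})$ the failure probability is at most $B_w\Lambda^2(3/4)^t\le B_w\Lambda^{2-0.4C_w}$, as $\log_2(4/3)>0.4$. This is less than $\frac1{2\Lambda}\le\frac1{2(n+1)}$ once $4^{0.4C_w-3}>2B_w$; choose $C_w$ so. Lemma 1 gives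
$$n\le(8+4Dt)\cdot2(2c_0Et)^{2^w-1}\le C'_wt^{2^w}.$$
So $t\ge c'_wn^{1/2^w}$ with $c'_w>0$. Since $S\ge2$, $t\le C_w(1+\log_2S)+1\le(2C_w+1)\log_2S$. Hence $\log_2S\ge c_wn^{1/2^w}$ for some $c_w>0$. This proves Theorem 1. $\blacksquare$

For each fixed $w$ the bound $2^{c_wn^{1/2^w}}$ is $n^{\omega(1)}$, so the problem is answered. It is instructive to run the proof for $w=1$. There $r\in\{1,2\}$, only $k=2$ occurs, $T_3=\bot$, and (a) says that the product is $0$ iff some layer is $0$: the CNF of Section 1. Each round costs one factor $t$ in the bound for $n$; that is where the exponent $1/2^w$ comes from. To improve it we need a rank with fewer values.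

## 7. Disjoint paths in place of rows

In this and the next three sections $w\ge1$ is arbitrary. Take the normal form, and in addition delete all edges leaving $V_0\setminus\{s\}$ and all edges entering $V_\ell\setminus\{t\}$. This does not affect $s$–$t$ paths. The letter $t$ as a number remains the parameter of round 0.

**Definition (linkings).** For $p\le q$ let $\tau_{p,q}(x)$ be the set of pairs $(A,B)$ with $A\subseteq V_p$, $B\subseteq V_q$, $|A|=|B|$, such that $G_x$ contains $|A|$ pairwise vertex-disjoint paths from $A$ to $B$. Let $d_{p,q}(x)=\max\{|A|:(A,B)\in\tau_{p,q}(x)\}$.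

Example: let two layers form a star through one vertex, $u_1,u_2\to c\to v_1,v_2$. Each $(\{u_i\},\{v_j\})$ is in $\tau$, but the full pair is not, so $d=1$. If instead all four edges $u_i\to v_j$ are present in a single layer, then $d=2$. The reachability matrix is the all-ones matrix in both cases, so $\tau$ and $d$ contain information that $M_{p,q}$ does not, and from now on we keep track of $\tau$.

Paths cross every level exactly once, so linkings can be cut and glued at a level: $\tau_{p,r}=\tau_{p,q}\circ\tau_{q,r}$ for $p\le q\le r$. Also $\tau_{p,p}$ is the identity relation, $\tau$ is monotone in $x$, and $\tau_{g-1,g}$ is determined by $A_g$. The number $d_{p,q}$ is monotone in $x$, does not decrease when passing to a subinterval (truncate the paths), and $d_{p,p}=w$. By the deletions, $MAJ_n(x)=1$ iff $d_{0,\ell}(x)\ge1$. The rank $d$ has only $w+1$ values.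

**Generic matrices.** The purpose is to make linear algebra available for $\tau$. Fix $x$, merge parallel active edges, give each edge $e$ of $G_x$ an independent indeterminate $z_e$, and let
$$\mathbf M_{p,q}[u,v]=\sum_{\text{paths }u\to v}\ \prod_{e}z_e$$
over the field $\mathbb Q(z)$, with $\mathbf M_{p,p}$ the identity matrix. Then $\mathbf M_{p,r}=\mathbf M_{p,q}\mathbf M_{q,r}$, now with ordinary matrix product. By the Lindström–Gessel–Viennot lemma, $\det\mathbf M_{p,q}[A,B]$ is the sum, with signs, of the weights of the vertex-disjoint path systems from $A$ to $B$. Such a system is recovered from its edge set by tracing, so distinct systems give distinct monomials and nothing cancels. Hence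
$$\det\mathbf M_{p,q}[A,B]\ne0\iff(A,B)\in\tau_{p,q},\qquad \operatorname{rank}\mathbf M_{p,q}=d_{p,q}. \tag{4}$$
The order in which $A$ and $B$ are listed affects only the sign. In the example, the single layer gives the determinant $z_1z_4-z_2z_3$, with two distinct monomials. The star gives $\begin{pmatrix}z_1\\z_2\end{pmatrix}\begin{pmatrix}z_3&z_4\end{pmatrix}$, of rank $1$.

Recall Frobenius' inequality $\operatorname{rank}XY+\operatorname{rank}YZ\le\operatorname{rank}Y+\operatorname{rank}XYZ$. Indeed, let $V\supseteq U$ be the column spaces of $Y$ and $YZ$. Applying $X$ gives $\dim X(V)\le\dim X(U)+\dim V-\dim U$. It plays the role of Lemma 2(2).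

**Lemma 5.** Let $p<q$, $1\le k\le w$. Then $d_{p,q}<k$ iff for some $p\le a<b\le q$: either $b=a+1$ and $d_{a,b}<k$; or $b\ge a+2$, $d_{a+1,b-1}\ge k+1$ and $d_{a,b}<k$.

*Proof.* "If" holds because $d_{p,q}\le d_{a,b}$. For "only if", take a shortest $[a,b]\subseteq[p,q]$ with $d_{a,b}<k$; $a<b$, as $d_{a,a}=w\ge k$. If $b\ge a+2$, then $d_{a,b-1},d_{a+1,b}\ge k$ by minimality. Frobenius' inequality with $X=\mathbf M_{a,a+1}$, $Y=\mathbf M_{a+1,b-1}$, $Z=\mathbf M_{b-1,b}$ gives $2k\le d_{a+1,b-1}+d_{a,b}\le d_{a+1,b-1}+k-1$. So $d_{a+1,b-1}\ge k+1$. $\square$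

Let $T_k(p,q)(x)=\tau_{p,q}(x)$ if $d_{p,q}(x)\ge k$, and $\bot$ otherwise. (From here on $T_k$ has this meaning.) Thus $T_{w+1}\equiv\bot$, and $T_k(p,p)$ is constant.

The natural plan is to repeat Section 6. Its first half works: Lemma 5 describes $d_{p,q}<k$ by an OR over $(a,b)$. The second half does not carry over as it stands: constancy of $d$ on a subcube does not make $\tau$ constant. For instance let one layer have a rectifier $u\to v$ and a contact $u\to v'$ labeled $x$. Then $d=1$ for both values of $x$, but $(\{u\},\{v'\})\in\tau$ iff $x=1$. So in rank exactly $k$ we need an existential description of $(A,B)\in\tau_{p,q}$ itself, with each alternative determined by boundedly many values of $T_{k+1}$ and single layers. What monotonicity still offers is this: on a subcube where $d_{p,q}=k$, choose $k$ disjoint paths at the least point; they stay active on the whole subcube. We call them rails, and we may use them for free.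

## 8. Bounded certificates along rails

Fix $x$ and let $P_1,\dots,P_k$ be disjoint paths in $G_x$ from $V_p$ to $V_q$ (the rails). Let $P_h(r)$ be the vertex of $P_h$ on level $r$, and $P_H(r)=\{P_h(r):h\in H\}$ for $H\subseteq[k]$. Riding the rails gives $(P_H(r),P_H(r'))\in\tau_{r,r'}$ for $r\le r'$.

**One rail, by hand.** Let $k=1$ with rail $P$, let $d_{r,r'}=1$, and let $Q$ be an active path from $u\in V_p$ to $v$ on a level $\ge r'$. Between levels $r$ and $r'$ the paths $P$ and $Q$ cannot be disjoint, so they meet on some level in $[r,r']$. Consequently $u$ reaches the rail by level $r'$, and from $P(r)$ one can ride to the meeting point and continue along $Q$ to $v$. If in addition "$u$ reaches the rail by level $r$" has the same truth value as "by level $r'$", then $u$ reaches $P(r)$, and $(P(r),v)$ is a linking too. The connection $u\to v$ is thus split into $u\to P(r)$ and $P(r)\to v$. Both the reaching and the leaving of the rail can be moved to convenient places, and whatever lies between is covered by the rail. For $k$ rails and sets of $j$ paths, we use generic matrices in place of the meeting point.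

**Lemma 6.** Let $p\le r\le r'\le q$, $d_{r,r'}=k$, $(A,B)\in\tau_{p,q}$, $|A|=|B|=j$, and $\mathcal M_g=\{H\subseteq[k]:|H|=j,\ (A,P_H(g))\in\tau_{p,g}\}$. If $\mathcal M_r=\mathcal M_{r'}$, then some $H'\in\mathcal M_r$ satisfies $(P_{H'}(r),B)\in\tau_{r,q}$.

*Proof.* **Step 1: factor through the rails.** Let $P(g)=P_{[k]}(g)$, and let $Y=\mathbf M_{r,r'}[P(r),P(r')]$, with rows and columns indexed by $[k]$. By (4) and the rails, $Y$ is invertible. The rows of $\mathbf M_{r,r'}$ indexed by $P(r)$ are thus independent, and since $\operatorname{rank}\mathbf M_{r,r'}=k$ they span the row space. So $\mathbf M_{r,r'}=X\,\mathbf M_{r,r'}[P(r),\cdot]$ for some matrix $X$. Restricting to the columns $P(r')$ gives $\mathbf M_{r,r'}[\cdot,P(r')]=XY$. Hence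
$$\mathbf M_{r,r'}=\mathbf M_{r,r'}[\cdot,P(r')]\;Y^{-1}\;\mathbf M_{r,r'}[P(r),\cdot].$$
Multiplying by $\mathbf M_{p,r}$ on the left and $\mathbf M_{r',q}$ on the right,
$$\mathbf M_{p,q}=\mathbf M_{p,r'}[\cdot,P(r')]\;Y^{-1}\;\mathbf M_{r,q}[P(r),\cdot]. \tag{5}$$

**Step 2: expand the minor.** By (4), $\det\mathbf M_{p,q}[A,B]\ne0$. By (5) and Cauchy–Binet this determinant is the sum over $j$-sets $H,H'\subseteq[k]$ of
$$\det\mathbf M_{p,r'}[A,P_H(r')]\cdot\det Y^{-1}[H,H']\cdot\det\mathbf M_{r,q}[P_{H'}(r),B].$$
Some summand is nonzero. For it, $H\in\mathcal M_{r'}$, $\det Y^{-1}[H,H']\ne0$, and $(P_{H'}(r),B)\in\tau_{r,q}$. It remains to show $H'\in\mathcal M_r$.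

**Step 3: replace the inverse by powers.** Let $\Gamma$ be the $j$-th compound matrix of $Y$: rows and columns are indexed by the $j$-subsets of $[k]$, and the entries are the minors $\det Y[H_1,H_2]$. (For $j=1$ it is $Y$; for $j=k$ it is the $1\times1$ matrix $\det Y$.) Compounds are multiplicative by Cauchy–Binet, so the $j$-th compound of $Y^{-1}$ is $\Gamma^{-1}$. By Cayley–Hamilton, $\Gamma^{-1}$ is a polynomial in $\Gamma$, because the constant term of the characteristic polynomial is $\pm\det\Gamma\ne0$. Since $\Gamma^{-1}[H,H']\ne0$, some power has $\Gamma^l[H,H']\ne0$, $l\ge0$. So there are $H=H_0,H_1,\dots,H_l=H'$ with $\Gamma[H_{i-1},H_i]\ne0$, which by (4) means $(P_{H_{i-1}}(r),P_{H_i}(r'))\in\tau_{r,r'}$.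

**Step 4: walk.** We have $H_0\in\mathcal M_{r'}=\mathcal M_r$. If $H_{i-1}\in\mathcal M_r$, then gluing $(A,P_{H_{i-1}}(r))\in\tau_{p,r}$ with the linking just found gives $(A,P_{H_i}(r'))\in\tau_{p,r'}$, so $H_i\in\mathcal M_{r'}=\mathcal M_r$. Hence $H'\in\mathcal M_r$. $\square$

Now fix $k$ and name the pieces from which certificates are built. Put $U_{g,g}=\tau_{g,g}$ (the identity). For $g<g'$ put $U_{g,g'}=T_{k+1}(g,g')$ if this is not $\bot$, and $U_{g,g'}=\emptyset$ otherwise. For $g<g'$ put
$$W_{g,g'}=(U_{g,g'-1}\circ\tau_{g'-1,g'})\cup U_{g,g'} .$$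
Always $W_{g,g'}\subseteq\tau_{g,g'}$, and $W_{g,g'}$ is determined by two values of $T_{k+1}$ and one layer. Example: for $g'=g+1$ the first part is $\tau_{g,g+1}$, so $W_{g,g+1}=\tau_{g,g+1}$.

**Lemma 7 (short certificates).** Let $p<q$, $d_{p,q}(x)=k\ge1$, with rails $P_1,\dots,P_k$ from $V_p$ to $V_q$ in $G_x$; let $c=2^k$, $A\subseteq V_p$, $B\subseteq V_q$, $|A|=|B|=j\le k$. Then $(A,B)\in\tau_{p,q}(x)$ iff there are $N$ events $e=1,\dots,N$, $1\le N\le c+1$, event $e$ consisting of levels $r_e=g_0<g_1<\dots<g_b=r'_e$ in $[p,q]$ with $1\le b\le c+2$, and sets $D_e\subseteq V_{r_e}$, $D'_e\subseteq V_{r'_e}$ with $(D_e,D'_e)\in W_{g_0,g_1}(x)\circ\dots\circ W_{g_{b-1},g_b}(x)$, such that: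

- either $r_1=p$ and $D_1=A$; or, for some $H$, $A=P_H(p)$ and $D_1=P_H(r_1)$, $r_1\ge p$;
- for $e<N$ there is $H_e$ with $D'_e=P_{H_e}(r'_e)$, $D_{e+1}=P_{H_e}(r_{e+1})$, $r_{e+1}\ge r'_e$;
- $r'_N=q$ and $D'_N=B$.

*Proof.* "If": each event is a linking since $W\subseteq\tau$, rides along rails are linkings, and linkings compose to a linking from $A$ to $B$.

"Only if", **Step 1: cut $[p,q]$ greedily into pieces whose linkings are single $W$'s.** Let $q_0=p$. As long as there is $r\in(q_i,q]$ with $d_{q_i,r}\le k$, let $q_{i+1}$ be the least such $r$. Then $d_{q_i,q_{i+1}}=k$, because $d$ on a subinterval of $[p,q]$ is at least $d_{p,q}=k$. Let $q_m$ be the last level so obtained; $m\ge1$, since $r=q$ qualifies for $q_0$. Put $q_{m+1}:=q$. Either $q_m=q$ or $d_{q_m,q}\ge k+1$. For $i<m$, either $q_{i+1}-1=q_i$ or $d_{q_i,q_{i+1}-1}\ge k+1$, by minimality. I claim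
$$\tau_{q_i,q_{i+1}}=W_{q_i,q_{i+1}}\quad\text{for every } i\le m \text{ with } q_i<q_{i+1}. \tag{6}$$
For $i<m$, in both cases $U_{q_i,q_{i+1}-1}=\tau_{q_i,q_{i+1}-1}$, so the first part of $W$ is already $\tau_{q_i,q_{i+1}}$. For $i=m$ and $q_m<q$, $U_{q_m,q}=\tau_{q_m,q}$. By (6), any linking between levels $q_h<q_i$ with $i-h\le c+2$ can serve as an event: cut it at the levels $q_{h+1},\dots,q_{i-1}$, dropping a repeated level if $q_m=q_{m+1}$.

**Step 2: a short chain.** Let $\mathcal M_i$ stand for the set $\mathcal M_{q_i}$ of Lemma 6, $0\le i\le m$, formed with the given $A$ and $j$. Riding the rails shows $\mathcal M_0\subseteq\mathcal M_1\subseteq\dots\subseteq\mathcal M_m$. These are sets of $j$-subsets of $[k]$, so at most $\binom kj\le c$ of the inclusions are strict.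

**Step 3: build events backwards.** A state is a pair $(i,D)$ with $1\le i\le m+1$, $D\subseteq V_{q_i}$ and $(A,D)\in\tau_{p,q_i}$. Start from $(m+1,B)$. In state $(i,D)$ let $i'=\min(i,m)$.

If $\mathcal M_0\subsetneq\mathcal M_1\subsetneq\dots\subsetneq\mathcal M_{i'}$, then $i'\le c$ and $i\le i'+1\le c+1$. Add the event $(p,A)\to(q_i,D)$ and stop. Note $p<q_1\le q_i$.

Otherwise let $h$ be largest with $h+1\le i'$ and $\mathcal M_h=\mathcal M_{h+1}$. The inclusions from $\mathcal M_{h+1}$ to $\mathcal M_{i'}$ are strict, so $i'-(h+1)\le c$ and $i-h\le c+2$. Apply Lemma 6 with $r=q_h$, $r'=q_{h+1}$ and with $(q_i,D)$ in place of $(q,B)$. This is allowed, as $q_{h+1}\le q_i$ and, since $h+1\le m$, $d_{q_h,q_{h+1}}=k$. It gives $H\in\mathcal M_h$ with $(P_H(q_h),D)\in\tau_{q_h,q_i}$. Add the event $(q_h,P_H(q_h))\to(q_i,D)$; here $q_h<q_{h+1}\le q_i$. Let $u=\min\{g:H\in\mathcal M_g\}\le h$. If $u=0$, then $(A,P_H(p))\in\tau_{p,p}$, i.e. $A=P_H(p)$, and we stop. Otherwise $(A,P_H(q_u))\in\tau_{p,q_u}$, and we continue with the state $(u,P_H(q_u))$; the ride from $q_u$ to $q_h$ along the rails in $H$ connects the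 next event to the present one.

**Step 4: count.** In the second case $u\le h<i$, so the values $u$ strictly decrease from state to state and the process ends. Since $u$ is a function of $H$, the sets $H$ are distinct, so there are at most $\binom kj\le c$ events of the second kind, plus at most one final event of the first kind. Read in increasing order of levels, the events satisfy all conditions. $\square$

What matters for us: once the rails are fixed, the conditions involving $P_H$ do not depend on $x$. So the right-hand side of Lemma 7 is an OR of predicates, each determined by at most $(c+1)(c+2)$ of the relations $W_{g,g'}$.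

## 9. Theorem 2: two restrictions for each value of $d$

Put $D_{w+1}=0$, $D_k=D_{k+1}+1+4^w$, $D=w(4^w+1)$, so that $D_k\le D$ for $k\ge2$. Further
$$E=(2^w+1)(2^w+2)(2D+2w^2),\qquad\pi=\frac1{2c_0Et}.$$
We have $2^w+1\le2^{w+1}$, $2^w+2\le2^{w+1}$ and $2D+2w^2\le4w4^w+2w^2\le6\cdot8^w\le2^{3w+3}$. Therefore $E\le2^{5w+5}\le2^{10w}$.

Apply round 0 and assume (1). For $k=w,w-1,\dots,2$ apply the two rounds below, each with a fresh $\rho\in R_\pi$. The invariant is again $DT(T_k(p,q))\le D_kt$ for all $p\le q$ after the two rounds for $k$. It holds for $k=w+1$, where $T_{w+1}\equiv\bot$. Assume it for $k+1$.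

**Round $(k,1)$: the predicate $d_{p,q}<k$ becomes shallow.** In Lemma 5, $d_{a,a+1}$ is determined by $A_{a+1}$. In the second case $d_{a+1,b-1}\ge k+1$ means $T_{k+1}(a+1,b-1)\ne\bot$, and then $d_{a,b}$ is determined by $\tau_{a,b}=\tau_{a,a+1}\circ T_{k+1}(a+1,b-1)\circ\tau_{b-1,b}$. So $[d_{p,q}<k]$ is a DNF of width at most $(D+2w^2)t\le Et$. By the Switching Lemma, after $\rho$ we have $DT([d_{p,q}<k])\le t$ for all $p<q$, except with probability at most $(\ell+1)^22^{-t}$.

**Round $(k,2)$: the relation $\tau_{p,q}$ in rank $k$ becomes shallow.** Before drawing $\rho$, fix for each $p<q$ a tree $\mathcal D$ of depth at most $(D_{k+1}+1)t$, querying no variable twice on a path, that computes $T_{k+1}(p,q)$ and $[d_{p,q}<k]$. At leaves where $T_{k+1}\ne\bot$ or $d_{p,q}<k$, the value $T_k(p,q)$ is known. Let $\lambda$ be any other leaf, with subcube $Q_\lambda$ and $y_\lambda=\min Q_\lambda$. Then $d_{p,q}(x)=k$ for all $x\in Q_\lambda$. Choose $k$ disjoint paths from $V_p$ to $V_q$ in $G_{y_\lambda}$. By monotonicity $G_{y_\lambda}\subseteq G_x$, so these are rails in $G_x$ for every $x\in Q_\lambda$. This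 is where monotonicity enters. By Lemma 7, on $Q_\lambda$ each predicate $[(A,B)\in\tau_{p,q}(x)]$ with $|A|=|B|\le k$ is an OR of predicates, each determined by at most $(2^w+1)(2^w+2)$ of the $W_{g,g'}$; and $DT(W_{g,g'})\le(2D+w^2)t$. So on $Q_\lambda$ the predicate is a DNF $F_{\lambda,A,B}$ of width at most $Et$; after substituting the values fixed by $\lambda$, it involves only variables not queried on $\lambda$. For $|A|>k$ the predicate is false on $Q_\lambda$.

A union bound over all leaves would be too expensive, so we count only those that survive. Apply $\rho\in R_\pi$, and call $\lambda$ alive if $\rho$ contradicts no answer on the path to $\lambda$. Each queried variable is free or set to the right value with probability $\pi+\frac{1-\pi}2=\frac{1+\pi}2$. So a leaf at depth $e_\lambda$ is alive with probability $(\frac{1+\pi}2)^{e_\lambda}$. Summing over all leaves of $\mathcal D$, $\sum_\lambda2^{-e_\lambda}=1$, so the expected number of alive leaves is at most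
$$(1+\pi)^{(D_{k+1}+1)t}\le e^{\pi(D+1)t}\le2 ,$$
since $\pi(D+1)t=\frac{D+1}{2c_0E}$ and $E\ge12(2D+2)$. Whether $\lambda$ is alive depends only on variables queried on $\lambda$, while $F_{\lambda,A,B}|_\rho$ depends only on the others; the two are independent. By the Switching Lemma $\Pr[DT(F_{\lambda,A,B}|_\rho)\ge t]\le2^{-t}$. There are at most $4^w$ pairs $(A,B)$. Hence for each $p<q$ the probability that some alive $\lambda$ and some $(A,B)$ have $DT(F_{\lambda,A,B}|_\rho)\ge t$ is at most $2\cdot4^w2^{-t}$.

If this does not happen, run $\mathcal D|_\rho$; it ends in an alive leaf of $\mathcal D$. If $T_k(p,q)$ is not known there, run the at most $4^w$ trees for the $F_{\lambda,A,B}|_\rho$; they determine $\tau_{p,q}=T_k(p,q)$. The depth is at most $(D_{k+1}+1+4^w)t=D_kt$, which is the invariant for $k$.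

**Last round.** For $k=1$ perform only the first round, for $(p,q)=(0,\ell)$. Since $[d_{0,\ell}<1]=\neg MAJ_n$, we get $DT(MAJ_n|_\rho)\le t$.

**The parameters.** In total $2(w-1)+1=2w-1$ rounds follow round 0, so the composed restriction is in $R_P$ with $P=\frac12\pi^{2w-1}$. As each round's bound holds for every good outcome of the earlier rounds, the failure probability is at most
$$w^2\ell\left(\tfrac34\right)^t+3w4^w(\ell+1)^22^{-t}.$$
Take $t=\lceil C_0(w+\log_2S)\rceil$ with $C_0=25$. Using $w^2\le4^w$, $\ell+1\le2S+2\le3S$ and $2(n+1)\le2S+2\le3S$, the failure probability times $2(n+1)$ is at most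
$$3S\left(3S\cdot4^w+27w4^wS^2\right)\left(\tfrac34\right)^t\le90\,w\,4^wS^3\left(\tfrac34\right)^t\le2^{7+3w+3\log_2S}\left(\tfrac34\right)^t\le2^{10(w+\log_2S)}\left(\tfrac34\right)^t<1,$$
because $C_0\log_2(4/3)>10$. Lemma 1 with $\Delta=t$ gives
$$n\le(8+4t)\cdot2(2c_0Et)^{2w-1}\le24t\,(2c_0Et)^{2w-1}\le(2c_0Et)^{2w}\le(2^{C_1w}t)^{2w},$$
with $C_1=14$, as $24\le2c_0E=10E\le2^{14w}$. So $t\ge2^{-C_1w}n^{1/(2w)}$. On the other hand $\log_2S\ge1$, so $w+\log_2S\le(w+1)\log_2S\le2^w\log_2S$ and $t\le(C_0+1)(w+\log_2S)\le26\cdot2^w\log_2S$. Hence $\log_2S\ge2^{-Cw}n^{1/(2w)}$ with $C=C_1+1+\log_2 26$.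

**Growing width.** Let $1\le w\le\varepsilon\sqrt{\log_2n}$. The bound $2^{-Cw}n^{1/(2w)}$ decreases in $w$. So $\log_2S\ge2^{(\frac1{2\varepsilon}-C\varepsilon)\sqrt{\log_2n}}\ge2^{\sqrt{\log_2n}}$ if $\varepsilon$ is so small that $\frac1{2\varepsilon}-C\varepsilon\ge1$. This is $\omega(\log n)$, so $S$ is superpolynomial. Theorem 2 is proved. $\blacksquare$

## 10. Formulas with few OR gates on each path

For the upper bound in Theorem 3 we turn formulas into networks so that AND costs no width and OR costs two.

**Lemma 8.** A monotone formula (unbounded fan-in, no constants) with $L$ leaves and at most $q$ OR gates on every root–leaf path has a monotone network of width at most $2q+1$ with $L$ contacts.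

*Proof.* Induction on the formula; we also maintain that the first level is $\{s\}$ and the last is $\{t\}$. A leaf is a single contact from $s$ to $t$, of width $1$.

For an AND, put the networks of the subformulas in series, identifying each sink with the next source. The end levels are single vertices, so the width is the maximum of the widths.

For an OR of $F_1,\dots,F_m$, each $F_i$ has at most $q-1$ ORs per path and thus a network $N_i$ of width at most $2q-1$. Place $N_1,\dots,N_m$ one after another on disjoint blocks of consecutive levels, the first block starting at level $1$ and the last ending at level $e$. Add a track $\sigma_0,\dots,\sigma_e$ and a track $\delta_1,\dots,\delta_{e+1}$, indices being levels, with rectifiers $\sigma_r\to\sigma_{r+1}$ and $\delta_r\to\delta_{r+1}$. For each $i$ add a rectifier from $\sigma$ on the level just before the block of $N_i$ to the source of $N_i$, and one from the sink of $N_i$ to $\delta$ on the level just after the block. Let $s=\sigma_0$, $t=\delta_{e+1}$. A path from $s$ to $t$ leaves $\sigma$ into exactly one $N_i$, crosses it from source to sink, and then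 follows $\delta$. So the network computes the OR. Each level has at most $(2q-1)+2$ vertices, and only rectifiers were added. $\square$

**The construction for majority.** By Valiant (J. Algorithms 1984), there is an absolute constant $K$ such that $MAJ_n$, $n\ge2$, has monotone fan-in-$2$ formulas of depth at most $K\log_2n$. Let $q\ge1$ and $\delta=\lceil K\log_2n/q\rceil$. Cut the formula by distance from the root into $q$ groups of at most $\delta$ levels of gates. The part of a group below one of its top gates is a binary tree of depth at most $\delta$, with at most $2^\delta$ inputs (gates starting the next group, or variables). Replace it by its monotone DNF in these inputs, with at most $2^{2^\delta}$ terms of at most $2^\delta$ inputs. The result has at most $q$ ORs and at most $q$ ANDs on each path, and at most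
$$\left(2^{2^\delta}2^\delta\right)^q\le2^{2q2^\delta}\le2^{4qn^{K/q}} \tag{7}$$
leaves, as $\delta\le2^\delta$ and $2^\delta\le2n^{K/q}$. Lemma 8 gives $RS_{+,2q+1}(MAJ_n)\le2^{4qn^{K/q}}$. With $q=\lceil K\log_2n\rceil$ we have $\delta=1$, so the number of leaves is at most $2^{4q}=n^{O(1)}$ and the width is $2q+1=O(\log n)$. This is the first sentence of Theorem 3.

Now compare with Theorem 2. Let $w\ge3$ be fixed and $q=\lfloor(w-1)/2\rfloor\ge w/4$. Then $2^{-Cw}n^{1/(2w)}\le\log_2RS_{+,w}(MAJ_n)\le4qn^{4K/w}$. So $\log RS_{+,w}(MAJ_n)=n^{\Theta(1/w)}$ for fixed large $w$ and $n\to\infty$.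

## 11. Thresholds of bounded width and polynomial size

**Necessity.** The purpose is to find a majority inside $Th^n_k$. Substituting constants does not increase the number of contacts or the width: for $0$ delete the contact, for $1$ make it a rectifier. Let $\mu=\min(k,n-k)$; if $\mu=0$ there is nothing to show. If $1\le k\le n/2$, setting $n-2k$ variables to $0$ turns $Th^n_k$ into $Th^{2k}_k=MAJ_{2k}$. If $n/2<k<n$, setting $2k-n$ variables to $1$ leaves $2(n-k)$ variables and threshold $n-k$, which is $MAJ_{2(n-k)}$. By Theorem 2, $RS_{+,w}(Th^n_k)\ge RS_{+,w}(MAJ_{2\mu})\ge2^{c_w\mu^{1/(2w)}}$ with $c_w=2^{-Cw}>0$. If $w$ is fixed and the size is at most $n^{O(1)}$, then $\mu^{1/(2w)}=O(\log n)$, so $\mu\le(\log n)^{O(1)}$.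

**Sufficiency for small $k$.** The purpose is to reduce $n$ variables to $k^2$ buckets. If $k=1$, $n$ parallel contacts suffice. Let $2\le k\le(\log_2n)^a$ with a constant $a\ge1$. For a random map $h:[n]\to[k^2]$ and a given $k$-set, the expected number of collisions is $\binom k2/k^2=\frac{k-1}{2k}<\frac12$, so $h$ is injective on the set with probability $>\frac12$. For $\lceil k\log_2n\rceil+1$ independent maps, the probability that none is injective on a given $k$-set is less than $\frac12n^{-k}$, and there are at most $n^k$ such sets. So some family $\mathcal H$ of that many maps contains, for every $k$-set, a map injective on it. Then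
$$Th^n_k(x)=\bigvee_{h\in\mathcal H}Th^{k^2}_k\Big(\bigvee_{h(i)=1}x_i,\ \dots,\ \bigvee_{h(i)=k^2}x_i\Big). \tag{8}$$
Indeed, if at least $k$ variables are $1$, a map injective on $k$ of them makes $k$ buckets equal to $1$; conversely $k$ buckets equal to $1$ contain $k$ distinct variables equal to $1$. In (8) omit the maps with fewer than $k$ nonempty buckets (their terms are identically $0$), and substitute $0$ for empty ORs.

The function $Th^{k^2}_k$ arises from $MAJ_{2k^2}$, which has threshold $k^2$, by setting $k^2-k$ inputs to $1$ and $k$ inputs to $0$. Take a constant integer $q\ge2aK$ and the formula of Section 10 for $MAJ_{2k^2}$. By (7) it has at most $q$ ORs and at most $q$ ANDs per path and at most $2^{4q(2k^2)^{K/q}}$ leaves. As $K/q\le\frac1{2a}\le\frac12$, we have $(2k^2)^{K/q}\le2(\log_2n)^{2aK/q}\le2\log_2n$, so the number of leaves is $2^{O(\log n)}$. Substituting the constants and simplifying them away increases none of these numbers, and no constant remains, because the function left is not constant: at least $k$ buckets are nonempty. Inserting the bucket ORs and the outer OR of (8), we obtain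 a formula for $Th^n_k$ with at most $q+2$ ORs and at most $q$ ANDs per path, and at most $(\lceil k\log_2n\rceil+1)\cdot2^{O(\log n)}\cdot n=n^{O(1)}$ leaves. By Lemma 8 the width is at most $2q+5$ and the size is $n^{O(1)}$.

**Sufficiency for small $n-k$.** The purpose is to exchange the roles of AND and OR. The dual $\neg f(\neg x)$ of $f=Th^n_{n+1-k}$ is $1$ iff fewer than $n+1-k$ of the bits are $0$, i.e. iff at least $k$ bits are $1$; so the dual is $Th^n_k$. If $n-k\le(\log n)^{O(1)}$, then $k'=n+1-k\ge1$ is also at most $(\log n)^{O(1)}$. The previous step gives a formula for $Th^n_{k'}$ with $n^{O(1)}$ leaves and at most $q$ ANDs per path (for $k'=1$ it is a single OR, with no AND). Swapping AND and OR gives a formula for $Th^n_k$ with $n^{O(1)}$ leaves and at most $q$ ORs per path. By Lemma 8 it yields a network of width at most $2q+1$ and polynomial size.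

If $\min(k(n),n-k(n))\le(\log n)^{O(1)}$, then for each $n$ one of the two constructions applies, with $q$ a constant not depending on $n$. The width is bounded by the larger of the two bounds. This completes the proof of Theorem 3. $\blacksquare$
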